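# Dominoes in totally disconnected spaces: the undecidability of $T_\omega$

## 1. The guess that $T_\omega$ is decidable

Call a topological space *totally disconnected* if any two distinct points can be separated by a clopen set; this is the meaning of the word throughout. The rationals $\mathbb Q$ and all ordinals with the order topology are examples. Take a formal language that speaks about points and, in a restricted way, about open neighborhoods of points. Is there an algorithm that decides, for each sentence of this language, whether it is true in all totally disconnected spaces?

The answer that one would first guess is yes. Clopen sets cut such a space into pieces that have nothing to do with each other, so it is hard to see how a sentence could force complicated structure on it. We make the question precise, test the guess on small spaces, and then see that it is wrong.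

**Definition (the logic $\mathcal L^t_{\omega\omega}$).** Atomic formulas are $x=y$ and $x\in X$, where $x,y$ are individual variables (for points) and $X$ is a set variable (for open sets). Formulas are closed under $\neg,\wedge,\vee,\exists x,\forall x$ and under two restricted set quantifiers:

- $\exists X\ni x\,\varphi$, meaning $\exists X(x\in X\wedge\varphi)$, allowed only when $X$ occurs only negatively in $\varphi$;
- $\forall X\ni x\,\varphi$, meaning $\forall X(x\in X\to\varphi)$, allowed only when $X$ occurs only positively in $\varphi$.

An occurrence is positive if it lies under an even number of negations, and negative otherwise; here $\psi\to\chi$ is read as $\neg\psi\vee\chi$, so everything to the left of an arrow changes sign. The restriction means that one can say "for some sufficiently small neighborhood" and "for every neighborhood, however small". Spaces are nonempty, and "neighborhood" always means open neighborhood.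

*Examples.* Write $X\cap Y=\emptyset$ for $\forall w\,\neg(w\in X\wedge w\in Y)$, in which $X$ and $Y$ are negative. Then the Hausdorff axiom is
$$\forall x\forall y\,(x\ne y\to\exists X\ni x\,\exists Y\ni y\;X\cap Y=\emptyset).$$
Regularity says that every neighborhood $X$ of $x$ contains the closure of some neighborhood $Y$ of $x$:
$$\forall x\,\forall X\ni x\,\exists Y\ni x\,\forall y\,\bigl(y\in X\vee\exists Z\ni y\;Y\cap Z=\emptyset\bigr).$$
Here $X$ is positive and $Y,Z$ are negative, so this is a sentence of the logic.

**Definition (theories).** A *theory* is a set of $\mathcal L^t_{\omega\omega}$-sentences that is closed under consequence over the class of all topological spaces. It is *decidable* if it is a decidable set. A theory $T$ is *hereditarily undecidable* if every theory $T'\subseteq T$ in the same language is undecidable. We write $\mathrm{Th}(A)$ for the set of sentences true in the space $A$, and $T_\omega$ for the set of sentences true in every totally disconnected space.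

*Example.* The set of sentences true in all spaces is a theory, and it is contained in every theory. So as soon as one theory is hereditarily undecidable, this smallest theory is undecidable.

The following results are quoted as known. None of them is used in the proofs of the theorems below; they only guide our expectations.

- **(F1)** The theory $T_2$ of Hausdorff spaces is hereditarily undecidable.
- **(F2)** For every finite $F\subseteq T_\omega$, the set of consequences of $F$ over all topological spaces is hereditarily undecidable.
- **(F3)** Relative to $T_\omega$, every formula with no free set variables is equivalent to a boolean combination of formulas $x=y$ and of formulas with at most one free individual variable and no free set variables.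
- **(F4)** The theory $T_3$ of regular Hausdorff spaces is decidable, and $T_\omega\subseteq T_3$.

Facts (F1) and (F2) concern theories contained in $T_\omega$, and hereditary undecidability passes down to smaller theories, not up: $T_3$ contains all of these theories and is decidable. Fact (F3) says that no interesting relation between two points is definable. Together with (F4) this speaks for the guess.

## 2. Monotonicity, bases, and two small test cases

The purpose of the polarity restriction is the following pair of lemmas.

**Lemma 1 (monotonicity).** Let the set quantifiers range over some fixed family of subsets of $A$, and let the free set variables denote arbitrary subsets of $A$. If the free variable $X$ occurs only positively [only negatively] in $\varphi$, then $\varphi$ remains true when the set denoted by $X$ is enlarged [shrunk].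

*Proof.* We prove both claims together, by induction on $\varphi$. If $\varphi$ is $x\in X$, then $X$ occurs positively, and the formula remains true when $X$ grows. Other atomic formulas do not mention $X$. Negation exchanges the two claims. The connectives $\wedge,\vee$ and the quantifiers $\exists x,\forall x$ preserve both. For $\exists Y\ni y\,\psi$ and $\forall Y\ni y\,\psi$ with $Y\ne X$, the occurrences of $X$ have the same sign in $\psi$ as in the whole formula; apply the induction hypothesis to $\psi$, with the same witness $Y$ in the first case and for each $Y$ in the second. $\square$

**Lemma 2 (bases).** Let $\alpha$ be the topology of $A$.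

(a) Let $\mathcal N$ be a base of open neighborhoods of the point $x$. Then $\exists X\ni x\,\varphi$ holds iff $\varphi$ holds for some $X\in\mathcal N$, and $\forall X\ni x\,\varphi$ holds iff $\varphi$ holds for all $X\in\mathcal N$.

(b) Let $\beta$ be a base of $\alpha$. For every formula and every assignment of points and $\alpha$-open sets to its free variables, the truth value is the same whether the set quantifiers range over $\alpha$ or over $\beta$.

*Proof.* (a) If the open set $U\ni x$ is a witness for $\exists X\ni x\,\varphi$, choose $B\in\mathcal N$ with $B\subseteq U$. Since $X$ is negative in $\varphi$, Lemma 1 shows that $B$ is a witness. If $\varphi$ holds for all $X\in\mathcal N$ and $U\ni x$ is open, choose $B\in\mathcal N$ with $B\subseteq U$; in the formula $\forall X\ni x\,\varphi$ the variable $X$ is positive in $\varphi$, so $\varphi$ holds for $U$. The other directions are trivial.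

(b) Induction on the formula, for all assignments at once. Only set quantifiers need an argument. By (a), used with $\mathcal N=\{B\in\beta:x\in B\}$, the formula $\exists X\ni x\,\varphi$ holds over $\alpha$ iff $\varphi$, evaluated over $\alpha$, holds for some $B\in\mathcal N$. By the induction hypothesis the latter may be evaluated over $\beta$. The case $\forall X\ni x$ is the same. $\square$

**Test: discrete spaces.** A finite totally disconnected space is discrete: for each $x$ intersect, over the finitely many $y\neq x$, a clopen set that contains $x$ and not $y$. In a discrete space $\{\{x\}\}$ is a neighborhood base at $x$. By Lemma 2(a) we may delete the quantifier in $\exists X\ni x\,\varphi$ and in $\forall X\ni x\,\varphi$ and replace each $y\in X$ in $\varphi$ by $y=x$. So every sentence becomes a sentence of pure equality. Such a sentence, of quantifier rank $n$, has the same truth value in all sets with at least $n$ elements. Hence one can decide truth in all discrete spaces by checking finitely many finite sizes. The guess passes.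

**Test: one convergent sequence.** Let $A=\omega\cup\{p\}$, with the $n\in\omega$ isolated and with neighborhoods $U_m=\{p\}\cup\{n:n\ge m\}$ of $p$. By Lemma 2(b) the set quantifiers may range over the sets $\{n\}$ and $U_m$. Each of these is coded by a number and one bit, and "$y\in U_m$" means "$y=p$ or $y\ge m$". So $\mathrm{Th}(A)$ reduces effectively to the first-order theory of $(\omega,<)$, which is decidable by a classical theorem. The guess passes again.

Both test spaces are regular, and for regular Hausdorff spaces (F4) already gives decidability. If $T_\omega$ and $T_3$ were equal, we would be done. They are not.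

**Example 3 (a totally disconnected space that is not regular).** The points are $x$ and $q_n,u_{n,m},w_{n,m}$ for $n,m\in\omega$. All $u_{n,m}$ and $w_{n,m}$ are isolated. The basic neighborhoods of $q_n$ are $\{q_n\}\cup\{u_{n,m},w_{n,m}:m\ge l\}$, and those of $x$ are
$$O_k=\{x\}\cup\{w_{n,m}:n\ge k,\ m\in\omega\}.$$
Let $B_n$ be the set of all points with first index $n$; it is a convergent sequence with limit $q_n$. Every set $U\subseteq B_n$ that is clopen in $B_n$ is clopen in the space: it is open, the sets $B_n\setminus U$ and $B_{n'}$ with $n'\ne n$ are open, and $O_{n+1}$ is a neighborhood of $x$ that misses $B_n$. Of any two distinct points at least one lies in some $B_n$, and a clopen subset of $B_n$ separates the two. So the space is totally disconnected. It is not regular: $O_0$ contains no $q_n$, but the closure of each $O_k$ contains all $q_n$ with $n\ge k$.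

Hence the regularity sentence is in $T_3$ but not in $T_\omega$. The neighborhoods of $x$ contain only *half* of each $B_n$, and the limit point $q_n$ remembers both halves. This is the seed of what follows.

## 3. Two dead ends: relations between points, and permanent links

To prove undecidability one would like to find, inside some totally disconnected space, a definable copy of a grid or of another combinatorial structure. The first attempt is to let points be vertices and to define an edge relation by a formula $R(x,y)$.

**Remark 4 (the attempt stops at (F3)).** Let $R(x,y)$ be a formula without free set variables, and let $A$ be totally disconnected. Then $R$ does not define in $A$ the graph of an injective map $s:D\to A$ with $D$ infinite and $s(x)\ne x$ for all $x\in D$. Indeed, by (F3), $R$ is in $A$ a boolean combination of $x=y$ and of finitely many unary formulas $\psi_1,\dots,\psi_n$, applied to $x$ or to $y$. Sort the points of $A$ into at most $2^n$ classes according to which $\psi_i$ they satisfy. As $s(D)$ is infinite, some class $K$ contains infinitely many values of $s$. Choose $x\in D$ with $s(x)\in K$, and choose $y'\in K$ different from $x$ and from $s(x)$. The pairs $(x,s(x))$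 and $(x,y')$ agree on all constituents of $R$, so $R(x,y')$ holds and $s(x)=y'$, a contradiction. So not even a successor function can be defined.

Why it must fail can be seen on a concrete relation. Modify Example 3: add a point $z$ with basic neighborhoods $\{z\}\cup\{u_{n,m}:n\ge k,\,m\in\omega\}$. Now every neighborhood of $x$ and every neighborhood of $z$ have closures that meet, namely in the points $q_n$ with $n$ large. The space is Hausdorff, and $x$ and $z$ are permanently linked. But it is no longer totally disconnected, by the following remark.

**Remark 5 (links die).** Let $x\ne z$ in a totally disconnected space. Then there are neighborhoods $X\ni x$ and $Z\ni z$ with disjoint closures: take a clopen $X$ containing $x$ and not $z$, and let $Z$ be its complement. So the relation "the closures of any two neighborhoods of $x$ and of $z$ meet" is just equality.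

The way past this point is to keep the link but to give up its permanence. We speak about a link between an *open set* $X$ and a point $z$, where $X$ is a neighborhood of $x$. For fixed $z\ne x$ the link disappears when $X$ becomes small enough, but a sentence may say that *every* $X\ni x$, however small, is linked to *some* $z$. A formula with a free set variable is not subject to (F3). The chain of points that we need is then built inside the proof: first a point, then a small neighborhood of it, then a next point that this neighborhood still sees, and so on. The data to be coded are dominoes.

## 4. Triangular dominoes, and the theorems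

**Definition (tile systems).** A *tile system* is $\mathcal T=(r,H,V)$ with $r\ge1$ and $H,V\subseteq\{1,\dots,r\}^2$. For $N\le\infty$ let $\Delta_N=\{(i,j):0\le i<j\le N,\ j<\infty\}$. A *tiling* of $\Delta_N$ is a map $t:\Delta_N\to\{1,\dots,r\}$ such that

- $(t(i,j),t(i+1,j))\in H$ whenever $i+1<j$ (and $(i,j)\in\Delta_N$), and
- $(t(i,j),t(i,j+1))\in V$ whenever $i<j<N$.

A tiling of $\mathbb Z^2$ is a map $t:\mathbb Z^2\to\{1,\dots,r\}$ satisfying both conditions for all $i,j$. We say that $\mathcal T$ *tiles* if $\Delta_\infty$ has a tiling.

*Examples.* If $r=1$ and $H=V=\{(1,1)\}$, the constant map is a tiling. If $r=2$, $H=\{(1,2)\}$ and $V=\{1,2\}^2$, then $\Delta_2$ has a tiling, with $t(0,2)=1$, $t(1,2)=2$ and any $t(0,1)$. But $\Delta_3$ has none, since both $(t(0,3),t(1,3))$ and $(t(1,3),t(2,3))$ would have to be $(1,2)$.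

The triangle suits our purpose because a pair $i<j$ is an earlier and a later point of a chain $x_0,x_1,\dots$, and $t(i,j)$ will be the color of the link from $x_i$ to $x_j$.

**Lemma 6.** The following are equivalent: $\mathcal T$ tiles; $\mathcal T$ tiles the plane $\mathbb Z^2$; every $\Delta_N$ with $1\le N<\infty$ has a tiling.

*Proof.* A plane tiling restricts to $\Delta_\infty$. Conversely, $\Delta_\infty$ contains the squares $\{0,\dots,n-1\}\times\{n,\dots,2n-1\}$. Inside such a square always $i+1<j$ if $i+1\le n-1$, so all conditions are in force there. Hence squares of every size can be tiled. The tilings of $\{-n,\dots,n\}^2$, $n\in\omega$, form a finitely branching infinite tree under restriction, and an infinite branch, given by König's lemma, is a plane tiling. A tiling of $\Delta_\infty$ restricts to every $\Delta_N$. If all $\Delta_N$ have tilings, then König's lemma, applied to the tree of tilings of the $\Delta_N$, gives a tiling of $\Delta_\infty$. $\square$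

Recall that a set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set is many-one reducible to it. We use **Berger's theorem** (R. Berger, *The undecidability of the domino problem*, Mem. AMS 66, 1966): the set of tile systems that tile the plane is undecidable; moreover the halting problem reduces to its complement, so the set of systems that do not tile is $\Sigma^0_1$-complete.

**Theorem 7.** There is a computable map $\mathcal T\mapsto\sigma_{\mathcal T}$ from tile systems to $\mathcal L^t_{\omega\omega}$-sentences such that

(a) if some topological space (with no separation assumption) satisfies $\sigma_{\mathcal T}$, then $\mathcal T$ tiles;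

(b) if $\mathcal T$ tiles, then $\sigma_{\mathcal T}$ holds in some countable, second countable, totally disconnected space.

**Corollary 8.** $T_\omega$ is undecidable; indeed every theory $T'\subseteq T_\omega$ is undecidable, that is, $T_\omega$ is hereditarily undecidable.

*Proof from Theorem 7.* Let $T'\subseteq T_\omega$ be a theory. If $\mathcal T$ does not tile, then by (a) $\neg\sigma_{\mathcal T}$ holds in all spaces; as $T'$ is closed under consequence, $\neg\sigma_{\mathcal T}\in T'$. If $\mathcal T$ tiles, then by (b) $\neg\sigma_{\mathcal T}\notin T_\omega\supseteq T'$. So $\neg\sigma_{\mathcal T}\in T'$ iff $\mathcal T$ does not tile, and by Berger's theorem $T'$ is undecidable. $\square$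

So the guess is wrong. With little extra work one gets more.

**Theorem 9.**

(i) There is a single countable, second countable, totally disconnected space $\mathbb A$, the disjoint union of a closed discrete subset and an open zero-dimensional metrizable subspace, such that $\mathrm{Th}(\mathbb A)$ is hereditarily undecidable. Hence the theory of every class of topological spaces containing $\mathbb A$ is hereditarily undecidable.

(ii) $T_\omega$ is recursively enumerable, hence $\Sigma^0_1$-complete.

## 5. A sentence that forces a triangular tiling

**Step 1: unary formulas that name kinds of points.** The aim is an infinite supply of labels that a point can carry, and two types of points that play the roles of the $w$'s and the $u$'s in Example 3. For $j,k\ge1$ put: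

- $\rho_0(v):\ \exists V\ni v\,\forall w\,(w\in V\to w=v)$;
- $\rho_j(v):\ \neg\bigvee_{i<j}\rho_i(v)\wedge\exists V\ni v\,\forall w\,\bigl(w\in V\to w=v\vee\bigvee_{i<j}\rho_i(w)\bigr)$;
- $\eta(v):\ \exists V\ni v\,\forall w\,(w\in V\to\neg\rho_0(w))$;
- $Q_k(v)$: the conjunction of the three formulas
 $\forall V\ni v\,\exists w\,(w\in V\wedge\eta(w))$,
 $\forall V\ni v\,\exists w\,(w\in V\wedge\rho_k(w))$,
 $\exists V\ni v\,\forall w\,\bigl(w\in V\to w=v\vee\eta(w)\vee\bigvee_{j\le k}\rho_j(w)\bigr)$.

Thus $\rho_0$ says "isolated", and $\rho_j$ says "of Cantor–Bendixson rank $j$". In the ordinal space $\omega^2+1$, for example, $\rho_0$ holds at $0$ and the successors, $\rho_1$ at the points $\omega\cdot n$ with $n\ge1$, and $\rho_2$ at $\omega^2$. The formula $\eta$ says that no isolated points are near $v$; all points of $\mathbb Q$ satisfy it. And $Q_k(v)$ says that $v$ is a limit of $\eta$-points and of points of rank $k$, and that near $v$ there is nothing but $v$, $\eta$-points and points of rank at most $k$.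

**Lemma 10 (locality).** Let $U\subseteq A$ be open and $v\in U$. Each of the formulas $\rho_j,\eta,Q_k$ holds of $v$ in $A$ iff it holds of $v$ in the subspace $U$.

*Proof.* The open subsets of $U$ that contain $v$ form a neighborhood base at $v$ both in $A$ and in $U$. By Lemma 2(a) all neighborhood quantifiers at $v$ may range over these sets, in $A$ and in $U$ alike. All points $w$ that matter then lie in $U$. So the claim for $\rho_0$ is clear, the claim for $\rho_j$ follows by induction on $j$, the claim for $\eta$ follows from that for $\rho_0$, and the claim for $Q_k$ from those for $\eta$ and the $\rho_j$. $\square$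

**Step 2: marked points and links.** Fix an injection $\kappa:\{*,0,1,\dots,r\}\to\{1,2,\dots\}$ (any computable choice). The label $\kappa(*)$ marks the points of the chain, $\kappa(0)$ means "next point of the chain", and $\kappa(a)$ means "color $a$". Put
$$P(x):\quad\forall X\ni x\,\exists q\,\bigl(q\in X\wedge q\ne x\wedge Q_{\kappa(*)}(q)\bigr),$$
$$L_k(X,z):\quad\forall Z\ni z\,\exists q\,\bigl(Q_k(q)\wedge\forall V\ni q\,\exists w\,(w\in V\wedge w\in X\wedge\rho_0(w))\wedge\forall V\ni q\,\exists w\,(w\in V\wedge w\in Z\wedge\eta(w))\bigr).$$
In words, writing $\rho_0^A$ and $\eta^A$ for the sets of points of the space $A$ that satisfy $\rho_0$ and $\eta$: $L_k(X,z)$ holds iff for every neighborhood $Z$ of $z$ there is a point $q$ satisfying $Q_k$ with $q\in\overline{X\cap\rho_0^A}\cap\overline{Z\cap\eta^A}$. The isolated points near $q$ are offered to $X$, and the $\eta$-points near $q$ are offered to $Z$. Finally put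
$$S(X,z)=L_{\kappa(0)}(X,z),\qquad C_a(X,z)=L_{\kappa(a)}(X,z)\ (1\le a\le r),\qquad D(X,z)=\bigvee_{a=1}^rC_a(X,z).$$
Read $S(X,z)$ as "$z$ is a next point, seen from $X$", $C_a(X,z)$ as "$X$ sees $z$ in color $a$", and $D(X,z)$ as "$X$ sees $z$ in some color". In $P$ the quantified $X$ is positive, and in $L_k$ the quantified $Z$ and $V$ are positive, so these are formulas of the logic. The free variable $X$ is **positive** in $S,C_a,D$. By Lemma 1 these formulas are monotone: a larger $X$ sees more.

**Step 3: the sentence.** Let $\sigma_{\mathcal T}$ be the conjunction of the following five sentences (empty conjunctions are read as true).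
$$\exists x\,P(x)\tag{1}$$
$$\forall x\bigl(P(x)\to\forall X\ni x\,\exists y\,(P(y)\wedge S(X,y)\wedge D(X,y))\bigr)\tag{2}$$
$$\forall x\bigl(P(x)\to\forall X\ni x\,\exists X'\ni x\,\forall z\,\bigl(P(z)\wedge D(X',z)\to\exists Z\ni z\,\forall z'\,(P(z')\wedge S(Z,z')\to D(X,z'))\bigr)\bigr)\tag{3}$$
$$\forall x\Bigl(P(x)\to\exists X\ni x\,\forall y\,\Bigl(P(y)\wedge S(X,y)\to\exists Y\ni y\,\forall z\,\bigl(P(z)\to\bigwedge_{(a,b)\notin H}\neg(C_a(X,z)\wedge C_b(Y,z))\bigr)\Bigr)\Bigr)\tag{4}$$
$$\forall x\Bigl(P(x)\to\exists X\ni x\,\forall z\,\Bigl(P(z)\to\exists Z\ni z\,\forall z'\,\bigl(P(z')\wedge S(Z,z')\to\bigwedge_{(a,b)\notin V}\neg(C_a(X,z)\wedge C_b(X,z'))\bigr)\Bigr)\Bigr)\tag{5}$$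

Sentence (2) continues a chain: each neighborhood of $x$, however small, sees a next point. Sentence (3) is inheritance: if $X'$ sees $z$, then $X$ sees the next points after $z$, provided that they are next as seen from a small neighborhood of $z$. Sentences (4) and (5) state the horizontal and the vertical tiling conditions for small neighborhoods.

*Polarity.* In (2) $X$ is positive. In (3) $X$ is positive, while $X'$ and $Z$ occur only in antecedents and are negative. In (4) $X$ occurs in an antecedent and under a negation, and $Y$ under a negation, so both are negative. In (5) $X$ and $Z$ are negative for the same reasons. So $\sigma_{\mathcal T}$ is a sentence of $\mathcal L^t_{\omega\omega}$, and it is computed from $\mathcal T$.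

## 6. Every model of $\sigma_{\mathcal T}$ yields a tiling

Here we prove Theorem 7(a). Let $A$ be any topological space satisfying $\sigma_{\mathcal T}$, and let $1\le N<\infty$. We write $x\in P$ if $P(x)$ holds. By Lemma 6 it is enough to find a tiling of $\Delta_N$. The proof uses nothing about $S,C_a,D$ except that they are monotone in their set argument.

**Step 1: the plan.** We want a chain $x_0,\dots,x_N\in P$ and neighborhoods $G_i$ of $x_i$ such that $G_i$ sees $x_j$ for all $i<j$, and then let $t(i,j)$ be a color in which it does. The point $x_{j+1}$ will be chosen by (2) from a neighborhood of $x_j$ only; that the earlier $G_i$ see it must come from (3). Each use of (3) costs something: to have $X$ see the next point, we need that the smaller set $X'$ sees the present one. So at $x_i$ we prepare a whole decreasing sequence of neighborhoods, one for each later point. Their number is fixed in advance by $N$, and the sequence is chosen from the largest set, which is needed last, down to the smallest, which is needed first. This is why we treat finite $N$ and use König's lemma afterwards.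

Precisely, we choose $x_0,\dots,x_N\in P$ and, for $j<N$, neighborhoods of $x_j$
$$G_j=X_j^{(N)}\supseteq X_j^{(N-1)}\supseteq\dots\supseteq X_j^{(j+1)}\ni x_j$$
such that, for $1\le j\le N$,
$$S(X_{j-1}^{(j)},x_j)\quad\text{and}\quad D(X_i^{(j)},x_j)\ \text{ for all } i<j,\tag{$6_j$}$$
and such that, for $j+2\le s\le N$, the set $X_j^{(s-1)}$ *serves* $X_j^{(s)}$. This means that it can be taken as $X'$ in (3) for $x=x_j$ and $X=X_j^{(s)}$: for every $z\in P$ with $D(X_j^{(s-1)},z)$ there is $Z\ni z$ such that every $z'\in P$ with $S(Z,z')$ satisfies $D(X_j^{(s)},z')$.

**Step 2: the choice of $G_j$.** Take $x_0\in P$ by (1). Now let $0\le j<N$, and suppose that $x_0,\dots,x_j$ and all sets with lower index $<j$ have been chosen, so that $(6_j)$ holds if $j\ge1$. We collect the neighborhoods of $x_j$ that later steps will need; there are finitely many.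

- Let $M_j$ be a set $X$ as given by (4) for $x=x_j$, and let $M'_j$ be a set $X$ as given by (5) for $x=x_j$.
- Let $j\ge1$. By $(6_j)$, $S(X_{j-1}^{(j)},x_j)$ holds, and $X_{j-1}^{(j)}\subseteq G_{j-1}\subseteq M_{j-1}$, so $S(M_{j-1},x_j)$ by monotonicity. Hence (4), for $x_{j-1}$, $M_{j-1}$ and $y=x_j$, gives $Y_j\ni x_j$ such that $\neg(C_a(M_{j-1},z)\wedge C_b(Y_j,z))$ for all $z\in P$ and all $(a,b)\notin H$.
- Let $i<j$. By (5), for $x_i$, $M'_i$ and $z=x_j$, there is $Z_{i,j}\ni x_j$ such that $\neg(C_a(M'_i,x_j)\wedge C_b(M'_i,z'))$ for all $z'\in P$ with $S(Z_{i,j},z')$ and all $(a,b)\notin V$.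
- Let $i<j$. By $(6_j)$, $D(X_i^{(j)},x_j)$ holds. As $i+1\le j$ and $j+1\le N$, the set $X_i^{(j)}$ serves $X_i^{(j+1)}$. So there is $Z'_{i,j}\ni x_j$ such that every $z'\in P$ with $S(Z'_{i,j},z')$ satisfies $D(X_i^{(j+1)},z')$.

Let $G_j$ be the intersection of $M_j$, $M'_j$, $Y_j$ (if $j\ge1$), and all $Z_{i,j},Z'_{i,j}$ with $i<j$. It is a neighborhood of $x_j$.

**Step 3: the decreasing sequence at $x_j$.** Put $X_j^{(N)}=G_j$. For $s=N,N-1,\dots,j+2$, in this order, (3) gives a neighborhood $X'$ of $x_j$ that serves $X_j^{(s)}$. The set $X'\cap X_j^{(s)}$ also serves it, since by monotonicity fewer points $z$ satisfy $D(X'\cap X_j^{(s)},z)$. Let $X_j^{(s-1)}=X'\cap X_j^{(s)}$.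

**Step 4: the next point.** Apply (2) to $x_j$ and $X_j^{(j+1)}$. This gives $x_{j+1}\in P$ with $S(X_j^{(j+1)},x_{j+1})$ and $D(X_j^{(j+1)},x_{j+1})$. For $i<j$ we have $X_j^{(j+1)}\subseteq G_j\subseteq Z'_{i,j}$, so $S(Z'_{i,j},x_{j+1})$, and hence $D(X_i^{(j+1)},x_{j+1})$ by the choice of $Z'_{i,j}$. So $(6_{j+1})$ holds, and the construction continues until $x_N$ has been chosen.

**Step 5: reading off the tiling.** For $i<j\le N$ we have $D(X_i^{(j)},x_j)$ and $X_i^{(j)}\subseteq G_i$, so $D(G_i,x_j)$. Choose $t(i,j)=a$ with $C_a(G_i,x_j)$.

*Horizontal condition.* Let $i+1<j\le N$, $a=t(i,j)$ and $b=t(i+1,j)$. As $G_i\subseteq M_i$ and $G_{i+1}\subseteq Y_{i+1}$, we have $C_a(M_i,x_j)$ and $C_b(Y_{i+1},x_j)$. By the choice of $Y_{i+1}$, applied to $z=x_j$, $(a,b)\in H$.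

*Vertical condition.* Let $i<j<N$, $a=t(i,j)$ and $b=t(i,j+1)$. We have $S(X_j^{(j+1)},x_{j+1})$ and $X_j^{(j+1)}\subseteq G_j\subseteq Z_{i,j}$, so $S(Z_{i,j},x_{j+1})$. As $G_i\subseteq M'_i$, we have $C_a(M'_i,x_j)$ and $C_b(M'_i,x_{j+1})$. By the choice of $Z_{i,j}$, applied to $z'=x_{j+1}$, $(a,b)\in V$.

So every $\Delta_N$ with $1\le N<\infty$ has a tiling, and $\mathcal T$ tiles. This proves Theorem 7(a). $\square$

**Remark 11 (models must be more than zero-dimensional).** For part (b) we have to build models of $\sigma_{\mathcal T}$. Spaces with a base of clopen sets (*zero-dimensional* spaces) are not enough. Let $X$ be clopen in $A$. Then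
$$L_k(X,z)\iff z\in X\ \text{and}\ L_k(A,z),$$
where on the right the set variable denotes the whole space. Indeed, if $z\notin X$, then $Z=A\setminus X$ shows that $L_k(X,z)$ fails, since $\overline X\cap\overline Z=X\cap Z=\emptyset$. If $z\in X$, then $L_k(X,z)$ implies $L_k(A,z)$ by monotonicity. Conversely, assume $L_k(A,z)$, let $Z\ni z$, and use $Z\cap X$. We get $q$ satisfying $Q_k$ with $q\in\overline{\rho_0^A}$ and $q\in\overline{Z\cap X\cap\eta^A}\subseteq X$; as $X$ is an open neighborhood of $q$, also $q\in\overline{X\cap\rho_0^A}$.

So a clopen $X$ sees each of its points $z$ in colors that depend on $z$ alone. If $A$ is zero-dimensional and satisfies $\sigma_{\mathcal T}$, we may shrink every $G_j$ above to a clopen set. For $N=2$ this allows us to choose $t(0,2)=t(1,2)=a$, since $x_2\in G_0\cap G_1$ and $L_{\kappa(a)}(A,x_2)$ for some $a$. The horizontal condition gives $(a,a)\in H$. Hence if $H$ contains no pair $(a,a)$, then $\sigma_{\mathcal T}$ has no zero-dimensional model, even if $\mathcal T$ tiles (take $r=2$, $H=\{(1,2),(2,1)\}$, $V=\{1,2\}^2$). The model must use half-blocks as in Example 3.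

## 7. Blocks with a rational half and an ordinal half

We build the pieces that will carry the links: the analogs of the sets $B_n$ of Example 3, with distinguishable halves and infinitely many kinds.

**Definition (blocks).** For $k\ge1$, a *block of kind $k$* is a space
$$B=\{q_B\}\sqcup\bigsqcup_{n\in\omega}E_n\sqcup\bigsqcup_{n\in\omega}W_n,$$
where each $E_n$ is an open copy of $\mathbb Q$, each $W_n$ is an open copy of the ordinal space $\omega^k+1$, and the basic neighborhoods of the *center* $q_B$ are $\{q_B\}\cup\bigcup_{n\ge m}(E_n\cup W_n)$, $m\in\omega$. Put $E_B=\bigcup_nE_n$ and $W_B=\bigcup_nW_n$.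

A block is countable and second countable. The pieces $E_n,W_n$ and the basic neighborhoods of $q_B$ are clopen in $B$, and $\mathbb Q$ and $\omega^k+1$ are zero-dimensional, so $B$ is zero-dimensional. It is Hausdorff: two points in the same piece, or in different pieces, are clearly separated, and the center is separated from a point of $E_n\cup W_n$ by its basic neighborhood with $m=n+1$.

**Lemma 12.** In a block $B$ of kind $k$ the following hold.

(a) On $W_B$, $\rho_j$ holds exactly at the points of rank $j$. The ranks occurring in each $W_n$ are $0,\dots,k$. No point of $W_B$ satisfies $\eta$.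

(b) The points of $E_B$ satisfy $\eta$ and no $\rho_j$.

(c) $q_B$ satisfies neither $\eta$ nor any $\rho_j$.

(d) $Q_k(q_B)$ holds, and $Q_l(q_B)$ fails for all $l\ne k$. No point of $E_B\cup W_B$ satisfies any $Q_l$.

(e) $q_B$ lies in the closure of $E_B$ and in the closure of the set of isolated points of $W_B$.

*Proof.* By Lemma 10 we may compute in $W_n$ or $E_n$ at the points of these open sets.

(a) Let the rank of $\alpha\in\omega^k+1$ be the last exponent in its Cantor normal form, and let $0$ have rank $0$. The points $\omega^0,\dots,\omega^k$ show that exactly the ranks $0,\dots,k$ occur. Points of rank $0$ are $0$ and the successors, and they are isolated. Let $\alpha=\gamma+\omega^j$ with $j\ge1$, where $\gamma$ collects the earlier terms of the normal form. The interval $(\gamma,\alpha]$ is a neighborhood of $\alpha$, and its other points are $\gamma+\delta$ with $0<\delta<\omega^j$. Their normal form is that of $\gamma$ followed by that of $\delta$, so they have rank $<j$. The points $\gamma+\omega^{j-1}\cdot n$, $n\ge1$, have rank $j-1$ and converge to $\alpha$. Now we show by induction on $j$ that $\rho_j$ holds exactly at the points of rank $j$. For $j=0$ this is clear, as points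 of positive rank are limits. Let $j\ge1$. If $\rho_j(\alpha)$ holds, then $\alpha$ has rank $\ge j$ and a neighborhood whose other points have rank $<j$; if the rank of $\alpha$ were $l>j$, points of rank $l-1\ge j$ would converge to $\alpha$, which is impossible. If $\alpha$ has rank $j$, then no $\rho_i$ with $i<j$ holds at $\alpha$, and the neighborhood $(\gamma,\alpha]$ shows $\rho_j(\alpha)$. Finally, every limit ordinal is a limit of successors, so the isolated points are dense in $W_n$ and no point satisfies $\eta$.

(b) The neighborhood $E_n$ of a point of $E_n$ contains no isolated point, so $\eta$ holds and $\rho_0$ fails. If no point of $E_B$ satisfies $\rho_i$ for any $i<j$, then no point $v$ of $E_B$ satisfies $\rho_j$, since each neighborhood of $v$ contains other points of $E_B$.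

(c) Every neighborhood of $q_B$ contains some $W_n$, hence isolated points; so $\eta$ fails. It also contains points of $E_B$, which are different from $q_B$ and satisfy no $\rho_i$ by (b); so no $\rho_j$ holds at $q_B$.

(d) Every neighborhood of $q_B$ contains some $E_n$ and some $W_n$, hence $\eta$-points and points of rank $k$. All points of $B$ other than $q_B$ are $\eta$-points or have rank at most $k$. So $Q_k(q_B)$ holds. If $l>k$, the second conjunct of $Q_l$ fails, as $B$ contains no $\rho_l$-point. If $l<k$, the third conjunct fails: every neighborhood of $q_B$ contains points of rank $k$, which are different from $q_B$ and satisfy neither $\eta$ nor $\rho_j$ for $j\le l$. A point of $E_n$ has the neighborhood $E_n$ without $\rho_l$-points, and a point of $W_n$ has the neighborhood $W_n$ without $\eta$-points; so $Q_l$ fails there.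

(e) Every neighborhood of $q_B$ contains some $E_n$ and some $W_n$. $\square$

## 8. A tree of half-owned blocks

Let $t$ be a tiling of $\Delta_\infty$ by $\mathcal T$. We build the space for Theorem 7(b).

**Step 1: why a tree.** By Remark 5, if $y\ne x$ then $S(X,y)$ fails for small $X\ni x$: for disjoint clopen $X\ni x$ and $Z\ni y$ no $q$ lies in both closures. So if $x$ is to satisfy (2) with next points different from $x$, it needs infinitely many of them, and smaller neighborhoods $X$ must drop more of them. We therefore take as marked points the nodes of the tree $\mathbb T=\omega^{<\omega}$, the next points after $x$ being its children $x^\frown l$, and let the neighborhood with number $m$ forget all that happens above $x^\frown l$ with $l<m$. We write $|z|$ for the length of $z$, $\subseteq$ for the prefix order, $\subsetneq$ for proper prefixes, and $z{\restriction}i$ for the prefix of $z$ of length $i$.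

**Step 2: the points.** Let $A$ be the disjoint union of $\mathbb T$ (the *nodes*) and the following blocks, for $z\in\mathbb T$ and $n\in\omega$:

- $B(z,i,n)$ for $0\le i<|z|$, of kind $\kappa(t(i,|z|))$, *attached to* $z$, with *owner* $z{\restriction}i$;
- $B^S(z,n)$ for $|z|\ge1$, of kind $\kappa(0)$, attached to $z$, with owner $z{\restriction}(|z|-1)$;
- $B^*(z,n)$ (the *decorations*), of kind $\kappa(*)$, attached to $z$, without owner.

The number $n$ is the *index* of the block. An owner is always a proper prefix of the node to which the block is attached. For instance, the blocks attached to $z=(5,2)$ are, for each $n$: $B(z,0,n)$ with owner the root, in color $t(0,2)$; $B(z,1,n)$ with owner $(5)$, in color $t(1,2)$; $B^S(z,n)$ with owner $(5)$; and the decoration $B^*(z,n)$.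

**Step 3: the neighborhoods of nodes.** For $x\in\mathbb T$ and $m\in\omega$ let

- $C_m(x)$ consist of $x$, all blocks attached to $x$ with index $\ge m$, and all nodes $y\supseteq x^\frown l$ with $l\ge m$ together with all blocks attached to such $y$;
- $O(x)$ consist of $x$, the halves $W_B$ of all blocks $B$ with owner $x$, the halves $E_B$ of all non-decorations $B$ attached to $x$, and all decorations attached to $x$;
- $O_m(x)=O(x)\cap C_m(x)$.

So a block with owner $x$ attached to $z$ gives its ordinal half to $x$ and its rational half to $z$, and its center to neither. In the instance above, $O_m(\emptyset)$ contains the ordinal half of $B((5,2),0,n)$ iff $m\le5$. Note the following.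

- Every block, and every node, is contained in $C_m(x)$ or disjoint from it. For $z\ne x$, a block attached to $z$ is contained in $C_m(x)$ iff $z\in C_m(x)$. A block attached to $x$ is contained in $C_m(x)$ iff its index is $\ge m$.
- For a non-decoration $B$,
$$O_m(x)\cap B=\begin{cases}W_B&\text{if } B\text{ has owner }x\text{ and }B\subseteq C_m(x),\\ E_B&\text{if } B\text{ is attached to }x\text{ and }B\subseteq C_m(x),\\ \emptyset&\text{otherwise.}\end{cases}\tag{7}$$
The first two cases exclude each other, since the owner is a proper prefix of the node of attachment. For a decoration $B$, $O_m(x)\cap B$ is $B$ or $\emptyset$.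

**Step 4: the topology.** Let $\beta$ consist of all open subsets of blocks and all $O_m(x)$. By (7) each $O_m(x)$ meets each block in an open subset of that block, and $x$ is its only node. Moreover $O_m(x)\cap O_{m'}(x)=O_{\max(m,m')}(x)$. For $x\ne x'$ the set $O_m(x)\cap O_{m'}(x')$ contains no node, so it is a union of open subsets of blocks. Hence $\beta$ is a base of a topology on $A$. In this topology the blocks are open and carry their own topology, and the sets $O_m(x)$, $m\in\omega$, form a neighborhood base at the node $x$. The space $A$ is countable; it is second countable, because there are countably many blocks, each second countable, and countably many sets $O_m(x)$.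

**Lemma 13.** (a) Each $C_m(x)$ is clopen. (b) If $U\subseteq B$ is clopen in a block $B$, then $U$ is clopen in $A$. (c) $A$ is totally disconnected.

*Proof.* A block contained in some $C_{m}(x)$ is attached to a node which lies in $C_m(x)$. So two sets $C_m(x)$, $C_{m'}(y)$ without common nodes are disjoint. All nodes of $C_m(x)$ extend $x$.

(a) *Open.* Blocks are open, $O_m(x)\subseteq C_m(x)$, and for a node $y\in C_m(x)$ with $y\ne x$ we have $y\supseteq x^\frown l$ with $l\ge m$, so $O_0(y)\subseteq C_0(y)\subseteq C_m(x)$.

*Closed.* Blocks outside $C_m(x)$ are open. Let $y\notin C_m(x)$ be a node; so $y\ne x$. If $y$ is incomparable with $x$, no node extends both, so $C_0(y)\cap C_m(x)=\emptyset$. If $y\supsetneq x$, then $y\supseteq x^\frown l$ with $l<m$; no node extending $y$ lies in $C_m(x)$, so again $C_0(y)\cap C_m(x)=\emptyset$. If $y^\frown l\subseteq x$, then the nodes of $C_{l+1}(y)$ are $y$ and extensions of $y^\frown l'$ with $l'>l$; none of them extends $x$, so $C_{l+1}(y)\cap C_m(x)=\emptyset$. In each case some $O_{m'}(y)\subseteq C_{m'}(y)$ misses $C_m(x)$.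

(b) $U$ is open, and so are $B\setminus U$ and the other blocks. It remains to find for each node $y$ some $m'$ such that $C_{m'}(y)$, and hence $O_{m'}(y)$, misses $B$. Let $B$ be attached to $z$ with index $n$. If $y\not\subseteq z$, take $m'=0$. If $y=z$, take $m'=n+1$. If $y^\frown l\subseteq z$, take $m'=l+1$; then $z\notin C_{m'}(y)$.

(c) Let $u\ne v$. If one of them, say $u$, lies in a block $B$, there is a set $U\subseteq B$, clopen in $B$, that contains $u$ and not $v$, because $B$ is zero-dimensional and Hausdorff (take $U=B$ if $v\notin B$). By (b) it is clopen in $A$. If both are nodes, then after possibly interchanging them $v\not\subseteq u$, and $C_0(v)$ is a clopen set containing $v$ and not $u$. $\square$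

## 9. Computing the links, and the proof of Theorem 7(b)

**Step 1: which points satisfy $Q_k$ and $P$.** We show that the formulas pick out the points that we had in mind.

**Lemma 14.** In $A$, $Q_k$ holds exactly at the centers of the blocks of kind $k$, and $P$ holds exactly at the nodes.

*Proof.* Blocks are open, so by Lemmas 10 and 12(d), among block points exactly the centers of blocks of kind $k$ satisfy $Q_k$. A node $x$ satisfies no $Q_k$: every $O_m(x)$ contains centers of decorations $B^*(x,n)$ with $n\ge m$, which satisfy neither $\eta$ nor any $\rho_j$ by Lemmas 10 and 12(c), so the third conjunct of $Q_k$ fails. These centers satisfy $Q_{\kappa(*)}$, and they are different from $x$; so $P(x)$ holds for every node $x$.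

Now let $v$ be a point of a block $B$. If $v$ is not the center, then $v$ lies in one of the pieces $E_n,W_n$ of $B$; this piece is a neighborhood of $v$ and contains no center of any block. If $v=q_B$, then $B$ is a neighborhood of $v$ whose only center is $v$ itself. In both cases $v$ has a neighborhood that contains no point $q\ne v$ satisfying $Q_{\kappa(*)}$, so $P(v)$ fails. $\square$

**Step 2: the link formulas.** Now we compute $L_k(O_m(x),z)$ for nodes $x,z$.

**Lemma 15.** For nodes $x,z$, $m\in\omega$ and $k\in\{\kappa(0),\dots,\kappa(r)\}$: $L_k(O_m(x),z)$ holds iff $x\subsetneq z$, $z\in C_m(x)$, and either $k=\kappa(t(|x|,|z|))$, or $k=\kappa(0)$ and $|z|=|x|+1$.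

*Proof.* By Lemma 2(a) the quantifier $\forall Z\ni z$ in $L_k$ may range over the sets $O_l(z)$. So, by Lemma 14, $L_k(O_m(x),z)$ says: for every $l$ there is a block $B$ of kind $k$ with
$$q_B\in\overline{O_m(x)\cap\rho_0^A}\cap\overline{O_l(z)\cap\eta^A}.\tag{8}$$
As $\kappa$ is injective, $k\ne\kappa(*)$, so $B$ is not a decoration. Since $B$ is an open neighborhood of $q_B$, only the traces of the sets on $B$ matter, and these are given by (7). Now $E_B$ contains no isolated points, and $q_B$ is in the closure of the isolated points of $W_B$. So $q_B\in\overline{O_m(x)\cap\rho_0^A}$ iff $O_m(x)\cap B=W_B$, that is, iff $B$ has owner $x$ and $B\subseteq C_m(x)$. Similarly, $W_B$ contains no $\eta$-points, all points of $E_B$ satisfy $\eta$, and $q_B\in\overline{E_B}$. So $q_B\in\overline{O_l(z)\cap\eta^A}$ iff $O_l(z)\cap B=E_B$, that is, iff $B$ is attached to $z$ and $B\subseteq C_l(z)$. Hence (8) holds iff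
$$B\text{ has owner }x,\quad B\text{ is attached to }z,\quad B\subseteq C_m(x),\quad B\subseteq C_l(z).$$
The first two conditions imply $x\subsetneq z$. Given them, $B\subseteq C_m(x)$ iff $z\in C_m(x)$, and $B\subseteq C_l(z)$ iff the index of $B$ is $\ge l$. If $x\subsetneq z$, the non-decorations attached to $z$ with owner $x$ are the $B(z,|x|,n)$, of kind $\kappa(t(|x|,|z|))$, and, if $|z|=|x|+1$, the $B^S(z,n)$, of kind $\kappa(0)$, for all $n\in\omega$. As all indices $n$ occur, the condition can be met for every $l$ iff it can be met for one $l$, which is the case iff $k$ is one of these kinds and $x\subsetneq z\in C_m(x)$. $\square$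

Since $\kappa$ is injective, and all colors $t(i,j)$ are in $\{1,\dots,r\}$, Lemma 15 gives for nodes $x,z$:
$$\begin{aligned}S(O_m(x),z)&\iff x\subsetneq z\in C_m(x)\text{ and }|z|=|x|+1,\\ C_a(O_m(x),z)&\iff x\subsetneq z\in C_m(x)\text{ and }a=t(|x|,|z|),\\ D(O_m(x),z)&\iff x\subsetneq z\in C_m(x).\end{aligned}\tag{9}$$
In particular, $S(O_m(x),z)$ implies that $z$ is a child of $x$.

**Step 3: $A$ satisfies $\sigma_{\mathcal T}$.** By Lemma 14 the individual variables restricted to $P$ range over the nodes, and by Lemma 2(a) neighborhood quantifiers at a node $x$ may range over the sets $O_m(x)$. Now use (9).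

- Sentence (1): the root satisfies $P$.
- Sentence (2): for $X=O_m(x)$ take $y=x^\frown m$. It is a child of $x$ and lies in $C_m(x)$, so $S(X,y)$ and $D(X,y)$.
- Sentence (3): for $X=O_m(x)$ take $X'=O_m(x)$. Let $z$ be a node with $D(X',z)$, so $x\subsetneq z\in C_m(x)$. Take $Z=O_0(z)$. If $S(Z,z')$ with a node $z'$, then $z'$ is a child of $z$; since $z\supseteq x^\frown l$ for some $l\ge m$, also $x\subsetneq z'\in C_m(x)$, so $D(X,z')$.
- Sentence (4): take $X=O_0(x)$. If $S(X,y)$, then $y$ is a child of $x$; take $Y=O_0(y)$. Suppose that $C_a(X,z)$ and $C_b(Y,z)$ for a node $z$. Then $y\subsetneq z$. Put $i=|x|$ and $j=|z|$; then $j>|y|=i+1$, $a=t(i,j)$ and $b=t(i+1,j)$. As $t$ is a tiling, $(a,b)\in H$.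
- Sentence (5): take $X=O_0(x)$, and for a node $z$ take $Z=O_0(z)$. If $S(Z,z')$, then $z'$ is a child of $z$. Suppose moreover that $C_a(X,z)$ and $C_b(X,z')$. Then $x\subsetneq z$, and with $i=|x|<j=|z|$ we have $a=t(i,j)$ and $b=t(i,j+1)$. As $t$ is a tiling, $(a,b)\in V$.

So $A$ is a countable, second countable, totally disconnected space that satisfies $\sigma_{\mathcal T}$. This proves Theorem 7(b), and with it Corollary 8: $T_\omega$ is hereditarily undecidable, and in particular not decidable. $\square$

## 10. One space for all tile systems

Here we prove Theorem 9(i). The idea is to put the spaces of Section 8, for all systems that tile, side by side, with disjoint sets of labels so that they do not disturb each other.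

**Step 1: the space.** Let $(\mathcal T_e)_{e\in\omega}$, $\mathcal T_e=(r_e,H_e,V_e)$, be a computable list of all tile systems. Choose, computably in $e$, injections $\kappa_e:\{*,0,\dots,r_e\}\to\{1,2,\dots\}$ with pairwise disjoint ranges. Let $\sigma_e$ be the sentence $\sigma_{\mathcal T_e}$ formed with $\kappa_e$, and let $P_e$ be the corresponding formula $P$. Section 6 did not use which injection was chosen, so Theorem 7(a) holds for $\sigma_e$. For each $e$ such that $\mathcal T_e$ tiles, let $A_e$ be the space of Section 8 built from some tiling of $\Delta_\infty$ by $\mathcal T_e$ and from $\kappa_e$. Let $\mathbb A$ be the topological sum of these $A_e$.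

**Step 2: its topological properties.** As a countable sum of countable, second countable, totally disconnected spaces, $\mathbb A$ is countable and second countable. It is totally disconnected: each $A_e$ is clopen in $\mathbb A$, and so is every clopen subset of $A_e$. The set of all nodes is closed, since its complement is the union of the blocks, which are open; it is discrete, since $O_0(x)$ contains no node except $x$. The union of the blocks is an open subspace, and it is the topological sum of the countably many blocks. Each block is zero-dimensional and Hausdorff, hence regular, and second countable, hence metrizable by Urysohn's theorem. A topological sum of zero-dimensional metrizable spaces is zero-dimensional and metrizable.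

**Step 3: if $\mathcal T_e$ tiles, then $\mathbb A$ satisfies $\sigma_e$.** We check that the other summands do not interfere. Each $A_{e'}$ is open in $\mathbb A$, so by Lemmas 10 and 14 a point of $A_{e'}$ satisfies $Q_k$ in $\mathbb A$ iff it is the center of a block of kind $k$. For $k$ in the range of $\kappa_e$ such blocks exist only in $A_e$, as the ranges are disjoint. So the points of $\mathbb A$ that satisfy $Q_{\kappa_e(c)}$ are the centers of the blocks of kind $\kappa_e(c)$ of $A_e$. It follows that no point outside $A_e$ satisfies $P_e$, since its neighborhood $A_{e'}$, $e'\ne e$, contains no point satisfying $Q_{\kappa_e(*)}$. For points of $A_e$, neighborhoods may be taken inside $A_e$, so by Lemma 14 $P_e$ holds exactly at the nodes of $A_e$. In $L_{\kappa_e(c)}(O_m(x),z)$, for nodes $x,z$ of $A_e$, only centers $q$ in $A_e$ are possible, and the neighborhoods of $z$ and of $q$ may be taken inside $A_e$. So Lemma 15 and Step 3 of Section 9 apply word for word, with "node" meaning node of $A_e$, and $\mathbb A\models\sigma_e$.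

**Step 4: undecidability.** Let $T'\subseteq\mathrm{Th}(\mathbb A)$ be a theory. If $\mathcal T_e$ does not tile, then $\neg\sigma_e$ holds in all spaces by Theorem 7(a), so $\neg\sigma_e\in T'$. If $\mathcal T_e$ tiles, then $\neg\sigma_e\notin\mathrm{Th}(\mathbb A)\supseteq T'$. So $\neg\sigma_e\in T'$ iff $\mathcal T_e$ does not tile. As $e\mapsto\sigma_e$ is computable, $T'$ is undecidable by Berger's theorem. Thus $\mathrm{Th}(\mathbb A)$ is hereditarily undecidable. The theory of any class of spaces containing $\mathbb A$ is contained in $\mathrm{Th}(\mathbb A)$, hence is hereditarily undecidable as well. $\square$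

## 11. An enumeration of $T_\omega$

Here we prove Theorem 9(ii). The definition of total disconnectedness quantifies over clopen sets; the aim is to replace it by a first-order condition in a larger language, so that the completeness theorem applies.

**Step 1: a finite first-order theory.** Consider two-sorted first-order structures with points, sets, a relation $\in$ between points and sets, and a ternary relation $C$ on points. Let $\Gamma$ consist of the universal closures of the following:

- $\exists X\,x\in X$; and $x\in X\wedge x\in Y\to\exists Z\,\bigl(x\in Z\wedge\forall w\,(w\in Z\to w\in X\wedge w\in Y)\bigr)$;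
- $x\ne y\to C(x,y,x)\wedge\neg C(x,y,y)$;
- $C(x,y,z)\to\exists Z\,\bigl(z\in Z\wedge\forall w\,(w\in Z\to C(x,y,w))\bigr)$;
- $\neg C(x,y,z)\to\exists Z\,\bigl(z\in Z\wedge\forall w\,(w\in Z\to\neg C(x,y,w))\bigr)$.

The first item says that the sets form a base of a topology on the points. The others say that each $C(x,y,\cdot)$ is clopen in this topology and, if $x\ne y$, contains $x$ and not $y$. An $\mathcal L^t_{\omega\omega}$-sentence $\varphi$ can be read as a first-order sentence about such structures.

**Step 2: $\varphi\in T_\omega$ iff $\Gamma\models\varphi$.** Assume $\Gamma\models\varphi$, and let $(A,\alpha)$ be totally disconnected. Choose for all $x\ne y$ a clopen set $C(x,y,\cdot)$ that contains $x$ and not $y$, and put $C(x,x,\cdot)=\emptyset$. With the members of $\alpha$ as sets this gives a model of $\Gamma$, so $(A,\alpha)\models\varphi$. Hence $\varphi\in T_\omega$.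

Conversely, let $\varphi\in T_\omega$, and let a model of $\Gamma$ be given. The extensions of its sets form a base $\beta$ of a topology on its points, which is totally disconnected as witnessed by $C$. So $\varphi$ holds in this space, and by Lemma 2(b) it holds when the set quantifiers range over $\beta$. This is truth of $\varphi$ in the given model, because $\varphi$ mentions sets only through $\in$, so that sets with the same extension need not be distinguished. Hence $\Gamma\models\varphi$.

**Step 3: completeness.** By Gödel's completeness theorem the set of first-order consequences of the finite theory $\Gamma$ is recursively enumerable; by Step 2, so is $T_\omega$. By Theorem 7, $\mathcal T$ does not tile iff $\neg\sigma_{\mathcal T}\in T_\omega$. So $\mathcal T\mapsto\neg\sigma_{\mathcal T}$ is a many-one reduction to $T_\omega$ of the set of tile systems that do not tile, which is $\Sigma^0_1$-complete by Berger's theorem. Hence $T_\omega$ is $\Sigma^0_1$-complete. $\square$
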